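# Group announcement logic over two or more agents has no finitary axiomatization

## 1. Announcements, quantified announcements, and a hopeful guess

Public announcement logic (PAL) lets us say "after $\psi$ is truthfully announced, $\varphi$ holds". Group announcement logic (GAL) adds a quantifier: "whatever the agents in $G$ jointly announce from what they know, $\varphi$ holds afterwards". We ask whether the valid formulas of GAL can be generated by an effective axiom system whose rules have finitely many premises each. The question is posed in "Quantifying Over Public Announcements", https://rgalimullin.gitlab.io/LIVTALK2023/presLivshort.pdf.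

The first guess is **yes**. In PAL the announcement operators can be removed by reduction axioms, which lead back to multi-agent S5. GAL adds just one operator. The known complete system for GAL has a single infinitary rule, and one hopes either to eliminate the new operator or to replace that rule by a finitary one. We fix definitions and then test the guess.

**Definition (models).** $A$ is a fixed finite nonempty set of agents and $P$ a countably infinite set of variables. An epistemic model is $M=(S,\{\sim_a\}_{a\in A},V)$ with $S\neq\emptyset$, each $\sim_a$ an equivalence relation on $S$, and $V:P\to 2^S$. We call the $\sim_a$-classes *$a$-classes*. $M^\psi$ is the restriction of $M$ to the states where $\psi$ is true.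

**Definition (languages and semantics).** GAL-formulas are
$$\varphi::=p\mid\neg\varphi\mid(\varphi\wedge\varphi)\mid\Box_a\varphi\mid[\varphi]\varphi\mid[G]\varphi\qquad(p\in P,\ a\in A,\ G\subseteq A),$$
and $\mathcal{PAL}$ is the fragment without $[G]$. Atoms and Booleans are as usual, and

- $M_s\models\Box_a\varphi$ iff $M_t\models\varphi$ for all $t\sim_a s$;
- $M_s\models[\psi]\varphi$ iff $M_s\models\psi$ implies $M^\psi_s\models\varphi$;
- $M_s\models[G]\varphi$ iff $M_s\models[\psi_G]\varphi$ for every *group announcement* $\psi_G=\bigwedge_{a\in G}\Box_a\psi_a$ with all $\psi_a\in\mathcal{PAL}$.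

We write $\Diamond_a=\neg\Box_a\neg$, $\langle\psi\rangle\varphi=\neg[\psi]\neg\varphi$, $\langle G\rangle\varphi=\neg[G]\neg\varphi$, and $[g],\langle c\rangle$ for $[\{g\}],\langle\{c\}\rangle$. So $M_s\models\langle\chi\rangle\varphi$ iff $M_s\models\chi$ and $M^\chi_s\models\varphi$. The quantifier $[G]$ ranges over PAL-formulas only, but an ordinary announcement $[\psi]$ may announce any GAL-formula. We will use both facts.

**Example.** Let $s\sim_c t$, let $g$ have the identity relation, and let $p$ hold at $s$ only. At $s$ agent $c$ does not know $p$, but $g$ can announce $\Box_gp$, which deletes $t$. So $\langle g\rangle\Box_cp$ holds at $s$. If also $s\sim_g t$, every $\{g\}$-announcement true at $s$ is true at $t$, so $t$ stays and $\langle g\rangle\Box_cp$ fails at $s$.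

**Definition (finitary axiomatization).** A decidable set of axioms together with a recursive set of inference rules, each with finitely many premises, so that the set of provable formulas is recursively enumerable (r.e.).

The infinitary rule of the known system infers $\eta([G]\varphi)$ from all the premises $\eta([\psi_G]\varphi)$, where $\eta$ is a necessity form $\eta::=\sharp\mid\varphi\to\eta\mid\Box_a\eta\mid[\varphi]\eta$ and the argument replaces $\sharp$.

**Two trivial tests.** For $G=\emptyset$ the only announcement is the empty conjunction $\top$, so $[\emptyset]\varphi\leftrightarrow\varphi$ is valid. If $\beta$ is propositional, then $[G]\beta\leftrightarrow\beta$ is valid: an announcement does not change the valuation at surviving states, and $\bigwedge_{a\in G}\Box_a\top$ can always be announced. In both cases the quantifier disappears.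

## 2. One agent: the quantifier can be erased

Truth at $s$ depends only on the part of the model that can be reached from $s$. All inductions on formulas use the lexicographic order on (number of quantifiers $[G]$, length). In this order $[\psi_G]\varphi$ precedes $[G]\varphi$, because $\psi_G\in\mathcal{PAL}$ contains no quantifier.

**Lemma 1 (locality).** Let $W\subseteq S_1\cap S_2$ be closed under all $\sim_a$ in $M_1$ and in $M_2$, and let the relations and valuations of $M_1,M_2$ agree on $W$. Then for $s\in W$ and every GAL-formula $\varphi$: $(M_1)_s\models\varphi$ iff $(M_2)_s\models\varphi$.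

*Proof.* Induction on $\varphi$, for all such $M_1,M_2,W$ simultaneously. Atoms and Booleans are clear. For $\Box_a\varphi$, the states $\sim_a$-related to $s$ are the same in both models and lie in $W$. For $[\chi]\varphi$: by the induction hypothesis $\chi$ has the same truth set $W'\subseteq W$ on $W$ in both models. If $s\notin W'$, the formula is true at $s$ in both. If $s\in W'$, then $M_1^\chi,M_2^\chi,W'$ again satisfy the hypotheses, and the induction hypothesis for $\varphi$ applies. Finally $[G]\varphi$ is true iff all the earlier formulas $[\psi_G]\varphi$ are. $\square$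

**Theorem C.** For $|A|=1$ GAL-validity is decidable, so a finitary axiomatization exists. Thus (with Theorem A below) GAL over finite nonempty $A$ has a finitary axiomatization iff $|A|=1$.

*Proof of the first sentence.* Let $A=\{a\}$. A group announcement for $\{a\}$ that is true at $s$ has the form $\Box_a\psi$, and it is then true on the whole $a$-class $W$ of $s$. This $W$ is closed in $M$ and in $M^{\Box_a\psi}$, so by Lemma 1 the announcement does not change truth at $s$. The announcement $\Box_a\top$ is always possible. Hence $[\{a\}]\varphi\leftrightarrow\varphi$ is valid, and we saw $[\emptyset]\varphi\leftrightarrow\varphi$. Replacing a subformula by an equivalent one, also inside $[\cdot]\,\cdot$, preserves truth everywhere, so erasing all $[G]$ turns a GAL-formula into an equivalent PAL-formula. PAL-validity is decidable (reduction axioms lead to S5, which is decidable). So GAL-validity is decidable, and the decidable set of valid formulas, taken as axioms with no rules, is a finitary axiomatization. $\square$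

## 3. Two agents: two twins and a variable nobody mentions

Let $g,c\in A$ be distinct and let all other agents have the identity relation. Take four states $s,s',t,t'$ with $g$-classes $\{s,t\},\{s',t'\}$ and $c$-classes $\{s,s'\},\{t\},\{t'\}$. A variable $o$ is true exactly at $t,t'$. Consider at $s$
$$\tau_0:=\langle c\rangle\big(\Diamond_c(\neg o\wedge\Diamond_go)\wedge\Diamond_c(\neg o\wedge\neg\Diamond_go)\big).$$
It says that $c$ can make an announcement after which one state in its class still has an $o$-state in its $g$-class and another does not.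

*All other variables false.* The swap $s\leftrightarrow s'$, $t\leftrightarrow t'$ is an automorphism, so every PAL-formula has a swap-invariant truth set. A $\{c\}$-announcement true at $s$ is true at $s'$ as well, and it keeps both or neither of $t,t'$. So $\Diamond_go$ has the same value at $s$ and $s'$ afterwards, and $\tau_0$ is **false** at $s$.

*One more variable $r$, true at $t'$ only.* Now $c$ can announce $\Box_c\neg r$. It deletes exactly $t'$. Afterwards $s\models\Diamond_go$ and $s'\models\neg\Diamond_go$, so $\tau_0$ is **true** at $s$.

Thus the truth of $\tau_0$ depends on a variable $r$ that it does not contain. In particular $\tau_0$ is equivalent to no PAL-formula $\beta$: choose $r$ outside $\beta$ and $\tau_0$; then $\beta$ has the same value at $s$ in both models and $\tau_0$ does not. So the quantifier cannot be erased when $|A|\ge2$. What $\tau_0$ detects is whether *anything expressible at all* tells the two twins apart. This something may be far away, and the rest of the lecture exploits that.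

**Theorem A.** Let $A$ be finite, $|A|\ge2$. There is a computable map $\mathcal S\mapsto\varphi_{\mathcal S}$ from deterministic two-counter machines to GAL-formulas such that: $\mathcal S$ halts from $(q_0,0,0)$ iff $\varphi_{\mathcal S}$ is satisfiable iff $\varphi_{\mathcal S}$ is satisfiable in a finite model. Hence the set of valid GAL-formulas (and the set of formulas valid on finite models) is not r.e., and no finitary axiomatization is sound and complete for GAL.

**Theorem B.** For finite $A$, $|A|\ge2$: GAL-satisfiability is $\Sigma^1_1$-complete and GAL-validity is $\Pi^1_1$-complete.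

Theorem A and the first sentence of Theorem C give the classification in Theorem C.

From now on $|A|\ge2$; fix distinct $g,c\in A$ and let $B=A\setminus\{g,c\}$, possibly empty. The group announcements for $\{g\}$ are exactly the formulas $\Box_g\psi$ with $\psi\in\mathcal{PAL}$. The truth set of $\Box_g\psi$ is a union of $g$-classes; likewise for $c$.

## 4. Non-halting is easy to describe, halting is not

To refute axiomatizability we must show that validity is not r.e. Undecidability is not enough, since an r.e. set can be undecidable. It matters in which direction we reduce. If $\varphi$ is satisfiable iff a machine *does not* halt, then $\neg\varphi$ is valid iff it halts, which is compatible with validity being r.e. We need formulas that are satisfiable iff the machine *halts*.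

The sensible first attempt is to let states carry configurations and to say: the start configuration is here; every non-final configuration has its successor nearby; a final configuration exists. This fails at a definite point. Such a description is satisfied when the machine runs forever, by its infinite run together with a final configuration that is not connected to it. We must say that the final state is *reachable* from here, over a path of unspecified length. PAL cannot say this: a PAL-formula is equivalent to an announcement-free formula of some modal depth $d$, whose truth at $s$ depends only on states within $d$ steps of $s$. On a path $x_0,\dots,x_{d+1}$ with alternating $g$- and $c$-links it cannot tell at $x_0$ whether a variable $h$ is true at $x_{d+1}$ or nowhere.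

There is a second difficulty: an arbitrary model may carry counter values that are not natural numbers (infinite descending chains) or are ambiguous. We treat reachability first.

## 5. Twins that detect a reachable state

In Section 3 the swap was broken by $r$. Now let it be broken only by a distant state $h$. With $h$ present, $c$ can describe one twin through its distance from $h$. When $h$ is deleted, the twins become indistinguishable. A change of truth value caused by deleting $h$ is impossible if $h$ was not reachable.

Let $\mathsf{in},\mathsf{out},h$ be propositional formulas and $\mu$ any GAL-formula. Put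
$$\tau:=\langle c\rangle\big(\Diamond_c(\mathsf{in}\wedge\Diamond_g\mathsf{out})\wedge\Diamond_c(\mathsf{in}\wedge\neg\Diamond_g\mathsf{out})\big),\tag{1}$$
$$\Gamma:=\mu\wedge\neg h\wedge\langle\mu\rangle\tau\wedge\neg\langle\mu\wedge\neg h\rangle\tau.\tag{2}$$

**Lemma 2 (forced reachability).** If $M_s\models\Gamma$, there is a finite path $s=s_0,s_1,\dots,s_N$ in $M$, consecutive states related by some $\sim_a$ ($a\in A$), such that all $s_j\models\mu$ in $M$ and $s_N\models h$.

*Proof.* Let $W$ be the set of states reachable from $s$ in $M^\mu$. Suppose no state of $W$ satisfies $h$. As $h$ is propositional, its truth at a state is the same in $M$ and in $M^\mu$. So $W$ is contained in the domain of $M^{\mu\wedge\neg h}$, which is a submodel of $M^\mu$, and $W$ is closed under all relations in both. By Lemma 1, $\tau$ has the same value at $s$ in $M^\mu$ and $M^{\mu\wedge\neg h}$. But $M_s\models\mu\wedge\neg h$, so by $\Gamma$ it is true in the first and false in the second, a contradiction. So some $h$-state lies in $W$, and a path in $M^\mu$ leads to it. $\square$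

**Example (a model of $\Gamma$ with five states).** Take states $x_0,y_0,x_0',y_0',x_1$ with $g$-classes $\{x_0,y_0\},\{x_0',y_0'\},\{x_1\}$ and $c$-classes $\{y_0,x_1\},\{x_0,x_0'\},\{y_0'\}$. Let $\mathsf{in}$ hold at the $x$'s, $\mathsf{out}$ at the $y$'s, $h$ at $x_1$ only; all other variables are false and the agents in $B$ have the identity. Put $\mu=\mathsf{in}\vee\mathsf{out}$, so $M^\mu=M$. With $\delta_0=\Diamond_ch$ and $\delta_{n+1}=\Diamond_c\Diamond_g\delta_n$, the formula $\delta_0$ holds on $\{y_0,x_1\}$, $\delta_1$ also on $\{x_0,x_0'\}$, $\delta_2$ everywhere. The announcement $\Box_c\neg(\delta_2\wedge\neg\delta_1)$ deletes exactly $y_0'$, and then $x_0\models\Diamond_g\mathsf{out}$, $x_0'\models\neg\Diamond_g\mathsf{out}$. So $\tau$ holds at $x_0$. Deleting $h$ removes $x_1$ and leaves the model of Section 3 with $r$ false everywhere, where $\tau$ fails. Hence $\Gamma$ holds at $x_0$.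

It remains to choose $\mu$ so that each step of the path in Lemma 2 follows the machine. This is where counters come in, and where the quantifier $[g]$ is needed.

## 6. Counters as chains of cells

**Definition (counter systems).** A *$k$-counter system* consists of a finite set $Q$, a state $f\in Q$, a set $I_0\subseteq\{1,\dots,k\}$, and a finite set $\Theta$ of transitions $\theta=(q,o,q')$ with $o\in\{=,0,+,-,*\}^k$; we write $\mathrm{src}\,\theta=q$, $\mathrm{tgt}\,\theta=q'$. Configurations are pairs $(q,\vec n)$ with $\vec n\in\omega^k$. We put $(q,\vec n)\to_\theta(q',\vec n')$ iff $q=\mathrm{src}\,\theta$, $q'=\mathrm{tgt}\,\theta$ and $R_{o_i}(n_i,n_i')$ for all $i$, where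

- $R_=$: $n'=n$;
- $R_0$: $n=n'=0$;
- $R_+$: $n'=n+1$;
- $R_-$: $n\ge1$ and $n'=n-1$;
- $R_*$: always.

For Theorem A take $k=2$, $I_0=\emptyset$, no $*$. The general form serves Theorem B.

**Types.** Use one variable for each of the *types* $\mathsf u_i,\mathsf d_i,\mathsf p_i$ ($1\le i\le k$), $\mathsf{in}_q$ ($q\in Q$), $\mathsf{out}_\theta$ ($\theta\in\Theta$), $\mathsf{hb}$. The type name denotes the *formula* "the variable of this type is true and all other type variables are false". So types exclude each other. One more variable is $e$ (parity); $e^n:=e$ for odd $n$ and $e^n:=\neg e$ for even $n$. Put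
$$\mathsf{cell}_i:=\mathsf u_i\vee\mathsf d_i,\quad \mathsf{in}:=\bigvee_q\mathsf{in}_q,\quad\mathsf{out}:=\bigvee_\theta\mathsf{out}_\theta,\quad\mathsf{conf}:=\mathsf{in}\vee\mathsf{out},\quad\mathsf{conf}_q:=\mathsf{in}_q\vee\bigvee_{\mathrm{src}\,\theta=q}\mathsf{out}_\theta.$$

**The intended picture.** The number $n$ of counter $i$ is a *cell*: a $g$-class $\{u_{i,n},d_{i,n}\}$ (only $\{u_{i,0}\}$ for $n=0$), where $d_{i,n}$ is $c$-linked to $u_{i,n-1}$. A configuration is a $g$-class with an $\mathsf{in}$-state, an $\mathsf{out}$-state and states of type $\mathsf p_i$; the $\mathsf p_i$-state is $c$-linked to $u_{i,n}$ when counter $i$ has value $n$. A machine step is a $c$-link from the $\mathsf{out}$-state of one configuration to the $\mathsf{in}$-state of the next. (The hub type $\mathsf{hb}$ is used only in Section 11.)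

**Definition (pointers and predecessors).** An *$i$-pointer* of $s$ is a state $y\models\mathsf u_i$ with $s\sim_gx\sim_cy$ for some $x\models\mathsf p_i$. A *predecessor* (for index $i$) of $y$ is a state $w\models\mathsf u_i$ with $y\sim_gx\sim_cw$ for some $x\models\mathsf d_i$. Put

- $\mathrm{PTR}_i:=\Diamond_g(\mathsf p_i\wedge\Diamond_c\mathsf u_i)$ ("has an $i$-pointer");
- $\mathrm{all}_i(\chi):=\Box_g(\mathsf p_i\to\Box_c(\mathsf u_i\to\chi))$ ("all $i$-pointers satisfy $\chi$");
- $\mathrm{PRE}_i:=\Diamond_g(\mathsf p_i\wedge\Diamond_c(\mathsf u_i\wedge\Diamond_g(\mathsf d_i\wedge\Diamond_c\mathsf u_i)))$ ("some $i$-pointer has a predecessor").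

The formula $\zeta^i_n$ says "this is cell $n$": $\zeta^i_0:=\Box_g(\mathsf u_i\wedge\neg e)$ and
$$\zeta^i_{n+1}:=\Box_g(\mathsf{cell}_i\wedge e^{n+1})\wedge\Diamond_g(\mathsf d_i\wedge\Diamond_c\mathsf u_i)\wedge\Box_g(\mathsf d_i\to\Box_c(\mathsf u_i\to\zeta^i_n)).\tag{3}$$
Finally
$$\mathrm{POS}_i:=\Box_g\mathsf{cell}_i\wedge(\Box_ge\vee\Box_g\neg e)\wedge\Diamond_g(\mathsf d_i\wedge\Diamond_c\mathsf u_i),$$
$$Z_i:=\mathrm{PTR}_i\wedge\mathrm{all}_i(\zeta^i_0),\qquad P_i:=\mathrm{PTR}_i\wedge\mathrm{all}_i(\mathrm{POS}_i).$$

**Facts.**

- **(F1)** The truth value of $\zeta^i_n$ is constant on $g$-classes, since $\zeta^i_n$ is a conjunction of formulas beginning with $\Box_g$ or $\Diamond_g$.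
- **(F2)** $\zeta^i_n$ implies $\mathsf{cell}_i\wedge e^n$, by reflexivity of $\sim_g$.
- **(F3)** $\zeta^i_n\wedge\zeta^i_m$ is unsatisfiable for $n\ne m$. If $n=0<m$, one says that all states of the $g$-class are $\mathsf u_i$, the other that some state is $\mathsf d_i$. If $n,m\ge1$, there is a predecessor, and every predecessor satisfies $\zeta^i_{n-1}\wedge\zeta^i_{m-1}$; use induction.

**Deleting cells.** For a finite set $F$ of pairs $(i,n)$ let
$$D_F:=\Box_g\neg\bigvee_{(i,n)\in F}\zeta^i_n.$$
This is a group announcement for $\{g\}$. By F1, $M^{D_F}$ deletes exactly the states satisfying some $\zeta^i_n$ with $(i,n)\in F$. By F2 all states not of a type $\mathsf u_j,\mathsf d_j$ survive. In particular all $\mathsf p_i$-states survive, so the $i$-pointers of a surviving state in $M^{D_F}$ are its $i$-pointers in $M$ that survive. The $g$-class of a surviving state survives as a whole, so the same holds for predecessors.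

**Values.** $\mathrm{val}_i(s)=n$ iff $s$ has an $i$-pointer and all its $i$-pointers satisfy $\zeta^i_n$. By F3 the value is unique; it depends only on the $g$-class of $s$; it may be undefined. If $s\models\mathsf{conf}_q$ and $\mathrm{val}_i(s)=n_i$ for all $i$, put $\kappa(s)=(q,\vec n)$.

**Comparison by deletion.** How can one formula say that two linked states have the same value, whatever it is? Let $g$ delete all cells with value $n$ and see whether both states lose their pointers. The quantifier $[g]$ covers all these deletions at once, one for each $n$. For successors we compare "$x$ lost its pointer" with "the pointer of $y$ lost its predecessor".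

**Lemma 3 (successor test).** Let $x,y$ be states of type $\mathsf{conf}$ in $M$, both having $i$-pointers. Suppose:

- for every $m$, in $M^{D_{\{(i,m)\}}}$: (H1) $\mathrm{PRE}_i$ at $y$ implies $\mathrm{PTR}_i$ at $x$; (H2) $\mathrm{PTR}_i$ at $x$ and $\mathrm{PTR}_i$ at $y$ imply $\mathrm{PRE}_i$ at $y$;
- all $i$-pointers of $y$ satisfy $\mathrm{POS}_i$;
- for every $n$, if $\mathrm{val}_i(x)=n$ then all $i$-pointers of $y$ satisfy $e^{n+1}$.

Then for every $n$: $\mathrm{val}_i(x)=n$ iff $\mathrm{val}_i(y)=n+1$. Moreover $\mathrm{val}_i(y)\ne0$.

*Proof.* The last claim holds because $y$ has an $i$-pointer, $\mathrm{POS}_i$ puts a $\mathsf d_i$-state into its $g$-class, and $\zeta^i_0$ allows none. For the equivalence let $M'=M^{D_{\{(i,n)\}}}$.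

($\Rightarrow$) Let $\mathrm{val}_i(x)=n$. All $i$-pointers of $x$ are deleted, so $\mathrm{PTR}_i$ fails at $x$ in $M'$, and by (H1) $\mathrm{PRE}_i$ fails at $y$ in $M'$. Let $v$ be an $i$-pointer of $y$ in $M$. Since $v\models e^{n+1}$, F2 gives $v\not\models\zeta^i_n$, so the $g$-class of $v$ survives. By $\mathrm{POS}_i$, the whole class satisfies $\mathsf{cell}_i$ and has constant parity, so $v\models\Box_g(\mathsf{cell}_i\wedge e^{n+1})$; and $v$ has a predecessor. If some predecessor $w$ of $v$ had $w\not\models\zeta^i_n$, then $w$ would survive, and $v,w$ would witness $\mathrm{PRE}_i$ at $y$ in $M'$, a contradiction. So all predecessors of $v$ satisfy $\zeta^i_n$. By (3), $v\models\zeta^i_{n+1}$.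

($\Leftarrow$) Let $\mathrm{val}_i(y)=n+1$. The $i$-pointers of $y$ satisfy $\zeta^i_{n+1}$, so they survive by F3, and $\mathrm{PTR}_i$ holds at $y$ in $M'$. All their predecessors satisfy $\zeta^i_n$ and are deleted, so $\mathrm{PRE}_i$ fails at $y$ in $M'$. By (H2), $\mathrm{PTR}_i$ fails at $x$ in $M'$. So all $i$-pointers of $x$ were deleted, that is, they satisfied $\zeta^i_n$. As $x$ has an $i$-pointer, $\mathrm{val}_i(x)=n$. $\square$

**Remark (why the parity variable is there).** The third hypothesis cannot be dropped. Take the intended chain of cells. Let $x$ have the single pointer $u_{i,n}$ with $n\ge1$, and let $y$ have *two* pointers, $u_{i,n}$ and $u_{i,n+1}$. Deleting cell $n$ removes the pointer of $x$, and at $y$ it removes one pointer and the predecessor of the other, so (H1) holds for $m=n$ and (H2) is vacuous. For $m\ne n$ the pointer of $x$ survives, so (H1) holds; and $\mathrm{PRE}_i$ holds at $y$, by $u_{i,n+1},u_{i,n}$ if $m\ne n+1$ and by $u_{i,n},u_{i,n-1}$ if $m=n+1$, so (H2) holds. Both pointers of $y$ satisfy $\mathrm{POS}_i$. Yet $\mathrm{val}_i(x)=n$ and $\mathrm{val}_i(y)$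 is undefined. The parity hypothesis forbids the pointer $u_{i,n}$ at $y$.

## 7. The step formulas and the local correctness formula $\mu$

For $b\in A$ and $\sigma$ propositional put
$$\mathrm{Same}_{b,\sigma,i}:=[g]\big((\mathrm{PTR}_i\to\Box_b(\sigma\to\mathrm{PTR}_i))\wedge(\neg\mathrm{PTR}_i\to\Box_b(\sigma\to\neg\mathrm{PTR}_i))\big),$$
$$\mathrm{Par}_i:=(\mathrm{all}_i(e)\to\Box_c(\mathsf{in}\to\mathrm{all}_i(\neg e)))\wedge(\mathrm{all}_i(\neg e)\to\Box_c(\mathsf{in}\to\mathrm{all}_i(e))),$$
$$\mathrm{Up}_i:=[g]\big((\neg\mathrm{PTR}_i\to\Box_c(\mathsf{in}\to\neg\mathrm{PRE}_i))\wedge(\mathrm{PTR}_i\to\Box_c(\mathsf{in}\wedge\mathrm{PTR}_i\to\mathrm{PRE}_i))\big)\wedge\Box_c(\mathsf{in}\to P_i)\wedge\mathrm{Par}_i,$$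
$$\mathrm{Down}_i:=P_i\wedge[g]\big((\mathrm{PRE}_i\to\Box_c(\mathsf{in}\to\mathrm{PTR}_i))\wedge(\mathrm{PTR}_i\wedge\neg\mathrm{PRE}_i\to\Box_c(\mathsf{in}\to\neg\mathrm{PTR}_i))\big)\wedge\mathrm{Par}_i,$$
and $\mathrm{Tr}_{=,i}:=\mathrm{Same}_{c,\mathsf{in},i}$, $\mathrm{Tr}_{0,i}:=Z_i\wedge\mathrm{Same}_{c,\mathsf{in},i}$, $\mathrm{Tr}_{+,i}:=\mathrm{Up}_i$, $\mathrm{Tr}_{-,i}:=\mathrm{Down}_i$, $\mathrm{Tr}_{*,i}:=\top$.

Let $\mu^*$ be the conjunction of:

- **(M1)** $\mathsf{conf}$;
- **(M2)** $\bigwedge_q(\mathsf{conf}_q\to\Box_g(\mathsf{conf}\to\mathsf{conf}_q))$;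
- **(M3)** $\bigwedge_i\big((Z_i\vee P_i)\wedge(\mathrm{all}_i(e)\vee\mathrm{all}_i(\neg e))\big)$;
- **(M4)** $\bigwedge_{b\in B}\big(\bigwedge_q(\mathsf{conf}_q\to\Box_b(\mathsf{conf}\to\mathsf{conf}_q))\wedge\bigwedge_i\mathrm{Same}_{b,\mathsf{conf},i}\big)$;
- **(M5)** $\bigwedge_q(\mathsf{in}_q\to\Box_c(\mathsf{in}\to\mathsf{in}_q))\wedge(\mathsf{in}\to\bigwedge_i\mathrm{Same}_{c,\mathsf{in},i})$;
- **(M6)** $\bigwedge_\theta(\mathsf{out}_\theta\to\Box_c(\mathsf{out}\to\mathsf{out}_\theta))\wedge(\mathsf{out}\to\bigwedge_i\mathrm{Same}_{c,\mathsf{out},i})$;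
- **(M7)** $\bigwedge_\theta\big(\mathsf{out}_\theta\to\Box_c(\mathsf{in}\to\mathsf{in}_{\mathrm{tgt}\,\theta})\wedge\bigwedge_i\mathrm{Tr}_{o_i,i}\big)$, where $o$ is the operation vector of $\theta$;
- **(M8)** $\bigwedge_{i\in I_0}(\mathsf{conf}_f\to Z_i)$.

(M2) and (M4)–(M6) treat the links along which a configuration must not change, (M7) the links that are machine steps. Finally
$$h:=\mathsf{in}_f,\qquad\mu:=\mu^*\wedge\neg\bigvee_{\mathrm{src}\,\theta=f}\mathsf{out}_\theta,\tag{4}$$
and $\tau,\Gamma$ are from now on the formulas (1), (2) with these $\mathsf{in},\mathsf{out},h,\mu$.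

**Lemma 4 (steps).** Let $s,t\models\mu^*$ in $M$ and $s\sim_at$.

(i) If $a\ne c$, or if $a=c$ and $s,t$ are both $\mathsf{in}$ or both $\mathsf{out}$, then $s,t$ satisfy the same $\mathsf{conf}_q$, and for all $i,n$: $\mathrm{val}_i(s)=n$ iff $\mathrm{val}_i(t)=n$.

(ii) If $a=c$, $s\models\mathsf{out}_\theta$ and $t\models\mathsf{in}$, then $t\models\mathsf{in}_{\mathrm{tgt}\,\theta}$. For each $i$ with $o_i\neq*$: $\mathrm{val}_i(s)$ is defined iff $\mathrm{val}_i(t)$ is, and then $R_{o_i}(\mathrm{val}_i(s),\mathrm{val}_i(t))$.

*Proof.* By (M3) both states have $i$-pointers for every $i$, since $Z_i$ and $P_i$ both contain $\mathrm{PTR}_i$. By (M1) both are of type $\mathsf{conf}$, so they survive every announcement $D_F$, which is true at them.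

**Step 1: what $\mathrm{Same}$ gives.** We show: if $s\models\mathrm{Same}_{b,\sigma,i}$, $s\sim_bt$ and $t\models\sigma$, then $\mathrm{val}_i(s)=n$ iff $\mathrm{val}_i(t)=n$. Announce $D_{\{(i,n)\}}$. If $\mathrm{val}_i(s)=n$, then afterwards $\mathrm{PTR}_i$ fails at $s$, hence at $t$. So all $i$-pointers of $t$ were deleted, that is, satisfied $\zeta^i_n$; as $t$ has one, $\mathrm{val}_i(t)=n$. If $\mathrm{val}_i(t)=n$, then afterwards $\mathrm{PTR}_i$ fails at $t$; so it fails at $s$ too, for if it held at $s$ it would hold at $t$. The same conclusion follows for $s$.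

**Step 2: part (i).** For $a=g$, (M2) gives the statement about $\mathsf{conf}_q$, and $\mathrm{val}_i$ depends only on the $g$-class. For $a\in B$ use (M4) and Step 1 with $\sigma=\mathsf{conf}$. For $a=c$ use (M5) and Step 1 with $\sigma=\mathsf{in}$ if both are $\mathsf{in}$, and (M6) with $\sigma=\mathsf{out}$ if both are $\mathsf{out}$.

**Step 3: part (ii).** The type of $t$ is given by (M7), and so is $s\models\mathrm{Tr}_{o_i,i}$.

*$o_i\in\{=,0\}$.* Step 1 gives $\mathrm{val}_i(s)=n$ iff $\mathrm{val}_i(t)=n$. For $o_i=0$ moreover $Z_i$ at $s$ gives $\mathrm{val}_i(s)=0$, so both values are $0$.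

*$o_i=+$.* Apply Lemma 3 with $x=s$, $y=t$. The two conjuncts under $[g]$ in $\mathrm{Up}_i$, read after $D_{\{(i,m)\}}$, are (H1) (contraposed) and (H2). The conjunct $\Box_c(\mathsf{in}\to P_i)$ gives $\mathrm{POS}_i$ at all $i$-pointers of $t$. If $\mathrm{val}_i(s)=n$, then $\mathrm{all}_i(e^n)$ holds at $s$ by F2, so $\mathrm{all}_i(e^{n+1})$ holds at $t$ by $\mathrm{Par}_i$. Lemma 3 yields: $\mathrm{val}_i(s)=n$ iff $\mathrm{val}_i(t)=n+1$, and $\mathrm{val}_i(t)\neq0$. Hence one is defined iff the other is, and $R_+$ holds.

*$o_i=-$.* Apply Lemma 3 with $x=t$, $y=s$. The conjuncts under $[g]$ in $\mathrm{Down}_i$ give (H1) and, contraposed, (H2); $P_i$ at $s$ gives $\mathrm{POS}_i$. For the last hypothesis let $\mathrm{val}_i(t)=n$. By (M3), $s$ satisfies $\mathrm{all}_i(e^n)$ or $\mathrm{all}_i(e^{n+1})$. The former gives $\mathrm{all}_i(e^{n+1})$ at $t$ by $\mathrm{Par}_i$, contradicting that $t$ has an $i$-pointer, which satisfies $e^n$. So $\mathrm{all}_i(e^{n+1})$ holds at $s$. Lemma 3 yields: $\mathrm{val}_i(t)=n$ iff $\mathrm{val}_i(s)=n+1$, and $\mathrm{val}_i(s)\neq0$. Hence definedness transfers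 and $R_-$ holds. $\square$

(i) and (ii), the latter in either direction, cover every link between two $\mu^*$-states.

## 8. Models built from runs

For the other direction we turn a run into a model, with twins placed so that $\Gamma$ holds at chosen points.

**Data.** Take a run $\kappa_0\to_{\theta_0}\kappa_1\to_{\theta_1}\cdots$, finite (ending in $\kappa_\ell$) or infinite, where $\kappa_j=(q_j,\vec n_j)$ has $i$-th counter $n_{i,j}$, and $n_{i,j}=0$ whenever $q_j=f$ and $i\in I_0$. Take a set of pairwise disjoint *segments* $[\alpha,\beta]$ of indices with $\alpha<\beta$, $q_\beta=f$, $q_j\ne f$ for $\alpha\le j<\beta$, and ($\alpha=0$ or $q_{\alpha-1}=f$). Take a bound $L\le\omega$ that is at least all counter values; cells range over $n\le L$, $n<\omega$. (For Theorem A: a halting run, the single segment $[0,\ell]$, finite $L$.)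

**States of $\mathfrak M$.** $u_{i,n}$; $d_{i,n}$ ($n\ge1$); for each index $j$: $\mathit{in}_j$, $\mathit{out}_j$ (if $\theta_j$ exists), $p_{i,j}$, $\mathit{hb}_j$; and for each $j$ with $\alpha\le j<\beta$ for some segment the *twins* $\mathit{in}_j',\mathit{out}_j',p'_{i,j}$.

**Valuation.** $u_{i,n},d_{i,n}$ have types $\mathsf u_i,\mathsf d_i$; $p_{i,j},p'_{i,j}$ have type $\mathsf p_i$; $\mathit{in}_j,\mathit{in}_j'$ have type $\mathsf{in}_{q_j}$; $\mathit{out}_j,\mathit{out}_j'$ have type $\mathsf{out}_{\theta_j}$; $\mathit{hb}_j$ has type $\mathsf{hb}$. The variable $e$ is true exactly at $u_{i,n},d_{i,n}$ with $n$ odd. All other variables are false everywhere.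

**$g$-classes.** Cell classes $\{u_{i,0}\}$ and $\{u_{i,n},d_{i,n}\}$ ($n\ge1$); *units* $\{\mathit{in}_j,\mathit{out}_j,\mathit{hb}_j,p_{1,j},\dots,p_{k,j}\}$ (without $\mathit{out}_j$ if it does not exist); *twin units* $\{\mathit{in}_j',\mathit{out}_j',p'_{1,j},\dots,p'_{k,j}\}$.

**$c$-classes.**

- $K_{i,n}=\{u_{i,n},d_{i,n+1}\}\cup\{p_{i,j},p'_{i,j}:n_{i,j}=n\}$, listing only existing states;
- $H=\{\mathit{hb}_j\}_j$;
- $C_j=\{\mathit{out}_{j-1},\mathit{in}_j\}$ (without $\mathit{out}_{j-1}$ if $j=0$), plus $\mathit{in}_j'$ if $j=\alpha$ is the start of a segment;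
- for each segment $[\alpha,\beta]$: $C_j'=\{\mathit{out}'_{j-1},\mathit{in}_j'\}$ for $\alpha<j<\beta$, and $C'_\beta=\{\mathit{out}'_{\beta-1}\}$.

Agents in $B$ have the identity relation. Each state lies in exactly one $g$-class and one $c$-class.

**Example.** Let $k=1$, $I_0=\emptyset$, with one transition $(q_0,+,f)$, run $(q_0,0)\to(f,1)$, segment $[0,1]$, $L=1$. Dropping the counter index, the $g$-classes are $\{u_0\}$, $\{u_1,d_1\}$, $\{\mathit{in}_0,\mathit{out}_0,\mathit{hb}_0,p_0\}$, $\{\mathit{in}_1,\mathit{hb}_1,p_1\}$, $\{\mathit{in}_0',\mathit{out}_0',p_0'\}$, and the $c$-classes are $\{u_0,d_1,p_0,p_0'\}$, $\{u_1,p_1\}$, $\{\mathit{hb}_0,\mathit{hb}_1\}$, $\{\mathit{in}_0,\mathit{in}_0'\}$, $\{\mathit{out}_0,\mathit{in}_1\}$, $\{\mathit{out}_0'\}$: thirteen states. The $\mathsf{conf}$-states form the five-state model of Section 5.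

**Lemma 5.** All states of type $\mathsf{conf}$ satisfy $\mu^*$ in $\mathfrak M$.

*Proof.* **Step 1: what an arbitrary $\{g\}$-announcement can do.** It leaves a submodel $N$ that is a union of $g$-classes. A unit or twin unit with index $j$ and $n=n_{i,j}$ has only the $i$-pointer $u_{i,n}$ in $\mathfrak M$. The only predecessor of $u_{i,n}$ is $u_{i,n-1}$ (none if $n=0$). Hence, if the unit survives in $N$:
$$\mathrm{PTR}_i\text{ holds on it iff cell class }n\text{ survives;}\quad\mathrm{PRE}_i\text{ holds iff }n\ge1\text{ and cell classes }n,n-1\text{ survive.}\tag{5}$$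
To check a formula $[g]\chi$ at a state $s$, we check $\chi$ at $s$ in every such $N$ containing $s$; related states that survive bring their whole units.

**Step 2: (M1)–(M4) and (M8).** (M1) is clear. For (M2), the $\mathsf{conf}$-states of the unit or twin unit with index $j$ all satisfy $\mathsf{conf}_{q_j}$, since $\mathrm{src}\,\theta_j=q_j$. For (M3), the single $i$-pointer $u_{i,n}$ satisfies $\zeta^i_0$ if $n=0$, and $\mathrm{POS}_i$ if $n\ge1$: its class $\{u_{i,n},d_{i,n}\}$ has constant parity and $d_{i,n}\sim_cu_{i,n-1}$. A single pointer has a single parity. (M4) is trivial as the relations of $B$ are the identity. (M8) holds since $n_{i,j}=0$ when $q_j=f$, $i\in I_0$.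

**Step 3: (M5) and (M6).** The only distinct $\mathsf{in}$-states in a common $c$-class are $\mathit{in}_\alpha,\mathit{in}_\alpha'$ with $\alpha$ a segment start. They have the same type and the same counter values, so by (5) $\mathrm{PTR}_i$ agrees on them in every $N$ in which both survive. This gives (M5). No $c$-class contains two $\mathsf{out}$-states, so (M6) is trivial.

**Step 4: (M7).** The $\mathsf{in}$-states $c$-related to $\mathit{out}_j$ or $\mathit{out}_j'$ (if any) have index $j+1$, hence configuration $\kappa_{j+1}$, and $\kappa_j\to_{\theta_j}\kappa_{j+1}$. So they are of type $\mathsf{in}_{\mathrm{tgt}\,\theta_j}$. It remains to check $\mathrm{Tr}_{o_i,i}$ at the $\mathsf{out}$-state.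

- *$=$ and $0$.* The values are equal, so $\mathrm{Same}_{c,\mathsf{in},i}$ holds by (5). For $0$ the value is $0$, so $Z_i$ holds.
- *$+$.* The values are $n$ at the $\mathsf{out}$-state and $n+1$ at the $\mathsf{in}$-state. If cell class $n$ is deleted, $\mathrm{PRE}_i$ fails at the $\mathsf{in}$-state. If classes $n$ and $n+1$ survive, it holds there. $P_i$ holds at the $\mathsf{in}$-state since $n+1\ge1$. $\mathrm{Par}_i$ holds since the single pointers have opposite parity.
- *$-$.* The values are $n\ge1$ and $n-1$, so $P_i$ holds at the $\mathsf{out}$-state, and $\mathrm{Par}_i$ holds. $\mathrm{PRE}_i$ at the $\mathsf{out}$-state implies that class $n-1$ survives, so $\mathrm{PTR}_i$ holds at the $\mathsf{in}$-state. $\mathrm{PTR}_i\wedge\neg\mathrm{PRE}_i$ at the $\mathsf{out}$-state implies that class $n$ survives and class $n-1$ does not, so $\mathrm{PTR}_i$ fails at the $\mathsf{in}$-state.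
- *$*$.* Nothing to check. $\square$

**Lemma 6.** For each segment $[\alpha,\beta]$, $\mathfrak M_{\mathit{in}_\alpha}\models\Gamma$.

*Proof.* **Step 1: isolate the segment.** By Lemma 5 and (M1), $\mathfrak M^\mu$ consists of all $\mathsf{conf}$-states except those $\mathit{out}_j$ with $q_j=f$. As $q_\alpha\ne f$, $\mathit{in}_\alpha\models\mu\wedge\neg h$. Let
$$E=\{\mathit{in}_j:\alpha\le j\le\beta\}\cup\{\mathit{out}_j,\mathit{in}_j',\mathit{out}_j':\alpha\le j<\beta\}.$$
$E$ is closed under all relations of $\mathfrak M^\mu$. Indeed, for $g$: the hub and $p$-states are absent, and $\mathit{out}_\beta$, if it exists, is absent because $q_\beta=f$. For $c$: $\mathit{out}_{\alpha-1}$ (if $\alpha>0$) is absent because $q_{\alpha-1}=f$; and no $j\in(\alpha,\beta]$ is a segment start, by disjointness, so no foreign twin lies in $C_j$. By Lemma 1 we may compute $\tau$ in $E$. For $\mathfrak M^{\mu\wedge\neg h}$ we may compute in $E\setminus\{\mathit{in}_\beta\}$, since $\mathit{in}_\beta$ is the only $h$-state in $E$.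

**Step 2: $\tau$ holds at $\mathit{in}_\alpha$ in $E$.** The $g$-classes of $E$ are $\{\mathit{in}_j,\mathit{out}_j\}$, $\{\mathit{in}_j',\mathit{out}_j'\}$ ($\alpha\le j<\beta$) and $\{\mathit{in}_\beta\}$. Put $\bar C_\alpha=\{\mathit{in}_\alpha,\mathit{in}_\alpha'\}$. The $c$-classes of $E$, in the order
$$C_\beta,\ C_{\beta-1},\ \dots,\ C_{\alpha+1},\ \bar C_\alpha,\ C'_{\alpha+1},\ \dots,\ C'_\beta,$$
form a path, where two classes are adjacent if they meet a common $g$-class: $\mathit{out}_j\in C_{j+1}$ and $\mathit{in}_j\in C_j$, and likewise for the twins. Let $\delta_0:=\Diamond_ch$, $\delta_{n+1}:=\Diamond_c\Diamond_g\delta_n$. By induction $\delta_n$ holds exactly on the classes at distance $\le n$ from $C_\beta$. With $m=\beta-\alpha\ge1$, the class $\bar C_\alpha$ has distance $m$, and $C'_{\alpha+1}$ is the only class at distance $m+1$. So the $\{c\}$-announcement $\Box_c\neg(\delta_{m+1}\wedge\neg\delta_m)$ is true at $\mathit{in}_\alpha$ and deletes exactly $C'_{\alpha+1}\ni\mathit{out}_\alpha'$. Afterwards $\mathit{in}_\alpha\models\Diamond_g\mathsf{out}$, since $\mathit{out}_\alpha\in C_{\alpha+1}$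 survives, and $\mathit{in}_\alpha'\models\neg\Diamond_g\mathsf{out}$. So $\tau$ holds.

**Step 3: $\tau$ fails at $\mathit{in}_\alpha$ in $E\setminus\{\mathit{in}_\beta\}$.** The swap $\mathit{in}_j\leftrightarrow\mathit{in}_j'$, $\mathit{out}_j\leftrightarrow\mathit{out}_j'$ ($\alpha\le j<\beta$) is now an automorphism: $C_\beta\setminus\{\mathit{in}_\beta\}=\{\mathit{out}_{\beta-1}\}$ corresponds to $C'_\beta=\{\mathit{out}'_{\beta-1}\}$, $C_j$ to $C_j'$ for $\alpha<j<\beta$, and $\bar C_\alpha$ to itself; types agree and all other variables, including $e$, are false on $E$. Hence PAL-formulas are invariant under it. After any $\{c\}$-announcement true at $\mathit{in}_\alpha$, the remaining part is swap-invariant, so $\Diamond_g\mathsf{out}$ has the same value at $\mathit{in}_\alpha$ and $\mathit{in}_\alpha'$. These are the only states $c$-related to $\mathit{in}_\alpha$, so the two conjuncts of $\tau$ cannot hold together.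

Steps 1–3 give all conjuncts of $\Gamma$ at $\mathit{in}_\alpha$. $\square$

## 9. Halting as satisfiability: proof of Theorem A

**Step 1: the reduction.** Let $\mathcal S$ be a deterministic two-counter (Minsky) machine with start state $q_0$ and halting state $f\ne q_0$. Each state other than $f$ carries one instruction. Write an increment of counter 1 as $(q,(+,=),q')$, a test/decrement of counter 1 as the pair $(q,(0,=),q')$, $(q,(-,=),q'')$, and similarly for counter 2. There are no transitions from $f$. With $k=2$, $I_0=\emptyset$ this is a counter system without $*$, and $\to\,:=\bigcup_\theta\to_\theta$ is a partial function; configurations with state $f$ have no successor. Halting from $(q_0,0,0)$ is r.e. and undecidable (Minsky, *Computation: Finite and Infinite Machines*, 1967). Put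
$$\varphi_{\mathcal S}:=\mathsf{in}_{q_0}\wedge Z_1\wedge Z_2\wedge\Gamma.$$

**Step 2: halting gives a finite model.** Let $\kappa_0,\dots,\kappa_\ell$ be the halting run. Then $\ell\ge1$, $q_\ell=f$ and $q_j\neq f$ for $j<\ell$. Take the single segment $[0,\ell]$ and $L$ the largest counter value. Then $\mathfrak M$ is finite, $\mathit{in}_0$ has type $\mathsf{in}_{q_0}$, $Z_1\wedge Z_2$ holds as the counters are $0$, and $\Gamma$ holds by Lemma 6.

**Step 3: a model gives a zigzag of configurations.** Let $M_r\models\varphi_{\mathcal S}$. Then $\kappa(r)=(q_0,0,0)$. Take the path $r=s_0,\dots,s_N$ of Lemma 2; all its states satisfy $\mu$, hence $\mu^*$. Since no $*$ occurs, Lemma 4 shows inductively that every $\kappa_j:=\kappa(s_j)$ is defined, and that for each $j<N$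
$$\kappa_j=\kappa_{j+1}\quad\text{or}\quad\kappa_j\to\kappa_{j+1}\quad\text{or}\quad\kappa_{j+1}\to\kappa_j.\tag{6}$$
The third case occurs when $s_j$ is the $\mathsf{in}$-state and $s_{j+1}$ the $\mathsf{out}$-state of a $c$-link; definedness transfers backward by Lemma 4(ii). As $s_N\models h=\mathsf{in}_f$, $\kappa_N$ has state $f$.

**Step 4: determinism straightens the zigzag.** By induction on $j$, $\kappa_0$ and $\kappa_j$ have a common $\to^*$-descendant $\delta$. For $j=0$ take $\kappa_0$. If $\kappa_{j+1}=\kappa_j$ or $\kappa_{j+1}\to\kappa_j$, keep $\delta$. If $\kappa_j\to\kappa_{j+1}$, then either $\kappa_j\to^*\delta$ uses at least one step, which by determinism goes to $\kappa_{j+1}$, so $\kappa_{j+1}\to^*\delta$ and we keep $\delta$; or $\delta=\kappa_j$, and then $\kappa_0\to^*\kappa_j\to\kappa_{j+1}$, so $\kappa_{j+1}$ is a common descendant. For $j=N$: $\kappa_N$ has state $f$, so its only descendant is itself. Hence $\kappa_0\to^*\kappa_N$, that is, $\mathcal S$ halts.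

**Step 5: conclusion.** $\neg\varphi_{\mathcal S}$ is valid, equivalently valid on finite models, iff $\mathcal S$ does not halt. The map $\mathcal S\mapsto\varphi_{\mathcal S}$ is computable. If the valid formulas (or those valid on finite models) were r.e., non-halting would be r.e.; as halting is r.e., halting would be decidable, a contradiction. A sound and complete finitary axiomatization would make the set of valid formulas r.e. So none exists, for every finite $A$ with $|A|\ge2$. $\blacksquare$

**Remark (finite satisfiability is $\Sigma^0_1$-complete).** Hardness is Theorem A. For membership we search through finite models; model checking is decidable (it is quoted as PSPACE-complete). One point needs care: $P$ is infinite, and quantifiers may use unmentioned variables. Let $M$ be finite, $\varphi$ have variables in the finite set $P_0$, and choose a finite $P_1\subseteq P\setminus P_0$ such that every set $V(p)$ with $p\notin P_0$ equals $V(p')$ for some $p'\in P_1$. Make all variables outside $P_0\cup P_1$ false everywhere. This does not change the truth of GAL-formulas over $P_0\cup P_1$ at any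 state of any submodel, by induction: in the old model each announcement can be rewritten over $P_0\cup P_1$ by replacing outside variables by variables of $P_1$ with the same value, and in the new model by replacing them by $\bot$; so in both, $[G]$ may be restricted to announcements over $P_0\cup P_1$. Hence finitely describable models suffice.

## 10. The upper bound in Theorem B

A set is $\Sigma^1_1$ if it has the form $\{x:\exists X\subseteq\omega\ R(x,X)\}$ with $R$ arithmetical, and $\Pi^1_1$ if its complement is $\Sigma^1_1$. To show that satisfiability is $\Sigma^1_1$ we first make models countable and then describe truth arithmetically, given a satisfaction relation. For a finite sequence $\sigma=(\chi_1,\dots,\chi_m)$ of GAL-formulas let $M^\sigma=(\cdots(M^{\chi_1})\cdots)^{\chi_m}$ (its domain may be empty; then nothing is claimed about it).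

**Lemma 7 (Löwenheim–Skolem).** A satisfiable GAL-formula has a countable model.

*Proof.* Let $M_s\models\varphi$. There are countably many pairs $(\sigma,\psi)$ and finitely many agents, so by closing off we find a countable $S'\ni s$ such that for all $\sigma$, all $t\in S'$ surviving in $M^\sigma$, and all $a,\psi$ with $M^\sigma_t\not\models\Box_a\psi$, some surviving $t'\sim_at$ with $M^\sigma_{t'}\not\models\psi$ lies in $S'$. Let $M'$ be the restriction of $M$ to $S'$. We show by induction on $\psi$: for every $\sigma$ with $\mathrm{dom}(M'^\sigma)=S'\cap\mathrm{dom}(M^\sigma)$ and every $t$ in this set, $M'^\sigma_t\models\psi$ iff $M^\sigma_t\models\psi$.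

Atoms and Booleans are clear. For $\Box_a\psi$: if it holds at $t$ in $M^\sigma$, then $\psi$ holds in $M^\sigma$, hence by induction in $M'^\sigma$, at all $t'\sim_at$ in $\mathrm{dom}(M'^\sigma)$; if it fails in $M^\sigma$, the chosen witness in $S'$ refutes it in $M'^\sigma$. For $[\chi]\psi$: the induction hypothesis for $\chi$ at $\sigma$ gives $\mathrm{dom}(M'^{\sigma^\frown\chi})=S'\cap\mathrm{dom}(M^{\sigma^\frown\chi})$, so the hypothesis for $\psi$ applies to $\sigma^\frown\chi$. $[G]\psi$ reduces to the formulas $[\psi_G]\psi$. The empty $\sigma$ satisfies the domain condition, so $M'_s\models\varphi$. $\square$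

**The $\Sigma^1_1$ form.** By Lemma 7, $\varphi$ is satisfiable iff there are a model on a nonempty $S\subseteq\omega$, a state $s\in S$ and a relation $\mathrm{Sat}(\sigma,t,\psi)$ with $\mathrm{Sat}((),s,\varphi)$ satisfying the following clauses. Put $D(())=S$ and $D(\sigma^\frown\chi)=\{t\in D(\sigma):\mathrm{Sat}(\sigma,t,\chi)\}$. For $t\in D(\sigma)$ we require the usual atomic and Boolean clauses and

- $\mathrm{Sat}(\sigma,t,\Box_a\psi)$ iff $\mathrm{Sat}(\sigma,t',\psi)$ for all $t'\in D(\sigma)$ with $t'\sim_at$;
- $\mathrm{Sat}(\sigma,t,[\chi]\psi)$ iff $\mathrm{Sat}(\sigma,t,\chi)$ implies $\mathrm{Sat}(\sigma^\frown\chi,t,\psi)$;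
- $\mathrm{Sat}(\sigma,t,[G]\psi)$ iff $\mathrm{Sat}(\sigma,t,[\psi_G]\psi)$ for all group announcements $\psi_G$ for $G$.

The clauses are arithmetical in the model and $\mathrm{Sat}$; in particular $t\in D((\chi_1,\dots,\chi_m))$ means $t\in S$ and $\mathrm{Sat}((\chi_1,\dots,\chi_{l}),t,\chi_{l+1})$ for all $l<m$. True satisfaction $M^\sigma_t\models\psi$ fulfills them. Conversely, let $\mathrm{Sat}$ fulfill them. By induction on $\psi$: for every $\sigma$ with $D(\sigma)=\mathrm{dom}(M^\sigma)$, $\mathrm{Sat}(\sigma,\cdot,\psi)$ is true satisfaction in $M^\sigma$. In the case $[\chi]\psi$ the hypothesis for $\chi$ gives $D(\sigma^\frown\chi)=\mathrm{dom}(M^{\sigma^\frown\chi})$, so the hypothesis for $\psi$ applies there; the other cases are immediate. For $\sigma=()$ we get $M_s\models\varphi$. Hence satisfiability is $\Sigma^1_1$ and validity is $\Pi^1_1$.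

## 11. Recurring computations: the lower bound in Theorem B

**Step 1: the source problem.** The following is $\Sigma^1_1$-hard (Alur–Henzinger, *A really temporal logic*, J. ACM 41 (1994), 181–204): does a nondeterministic 2-counter machine have an infinite computation from location $0$ with counters $0,0$ that visits location $0$ infinitely often? In our notation: given a 2-counter system $(Q,\Theta_0)$ without $*$ and $f\in Q$, is there an infinite run from $(f,0,0)$ that visits $f$ infinitely often? (A jump on "counter nonzero" becomes a $-$ transition to a fresh state followed by a $+$ transition. If decrementing at $0$ is read as leaving $0$, add a $0$-transition.) We may assume that no transition goes from $f$ to $f$: replace $(f,o,f)$ by $(f,o,f^*)$ and $(f^*,(=,=),f)$ with $f^*$ fresh.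

**Step 2: a countdown as third counter.** We force infinitely many visits to $f$ by a clock that is reset to an arbitrary *natural number* when $f$ is left, decreases at every other step, and is $0$ at $f$. Let $k=3$, $I_0=\{3\}$, and let $\Theta$ consist of $(q,(o_1,o_2,-),q')$ for $(q,(o_1,o_2),q')\in\Theta_0$ with $q\ne f$, and $(f,(o_1,o_2,*),q')$ for $(f,(o_1,o_2),q')\in\Theta_0$. The reset is an unconstrained $*$, so the clock might start at a nonstandard value. Requiring $\Gamma$ right after the reset prevents this.

**Lemma 8.** If $M_t\models\Gamma$, then $\mathrm{val}_3(t)$ is defined.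

*Proof.* Take the path $t=s_0,\dots,s_N$ of Lemma 2. As $s_N\models\mathsf{in}_f$, (M8) gives $Z_3$ there, so $\mathrm{val}_3(s_N)=0$. All $s_j$ satisfy $\mu$. Each link of the path either falls under Lemma 4(i), or joins by $\sim_c$ an $\mathsf{out}_\theta$-state and an $\mathsf{in}$-state. In the latter case $\mathrm{src}\,\theta\ne f$ by (4), so $o_3={-}\neq{*}$ and Lemma 4(ii) applies. In both cases one value of counter 3 is defined iff the other is. So definedness passes back from $s_N$ to $s_0=t$. $\square$

**Step 3: a hub that reaches all configurations.** A formula sees only boundedly far, so to speak about every configuration of an infinite run we collect the $\mathsf{hb}$-states of all units in one $c$-class. Define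
$$\Lambda:=\Diamond_g\Big(\mathsf{out}\wedge\mu^*\wedge\big[(\mathsf{conf}_f\wedge\Diamond_c(\mathsf{in}\wedge\mu^*\wedge\Diamond_g\mathsf{hb}\wedge\Gamma))\vee(\neg\mathsf{conf}_f\wedge\Diamond_c(\mathsf{in}\wedge\mu^*\wedge\Diamond_g\mathsf{hb}))\big]\Big),$$
$$\Omega:=[g]\bigwedge_{q\in Q}\Big(\Diamond_c\big(\mathsf{hb}\wedge\Diamond_g(\mathsf{out}\wedge\Diamond_c(\mathsf{in}_q\wedge\Diamond_g\mathsf{hb}\wedge\bigwedge_i\neg\mathrm{PTR}_i))\big)\to\Diamond_c\big(\mathsf{hb}\wedge\Diamond_g\mathsf{in}_q\wedge\bigwedge_i\neg\mathrm{PTR}_i\big)\Big),$$
$$\Phi:=\mathsf{hb}\wedge\Diamond_g(\mathsf{in}_f\wedge Z_1\wedge Z_2)\wedge\Box_c(\mathsf{hb}\to\Lambda)\wedge\Omega.$$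
$\Lambda$ says that a unit makes a step, with $\Gamma$ certifying the new clock value after $f$. $\Omega$ says, by deletion again, that the configuration reached by a step is also represented by a unit on the hub of the current state.

**Step 4: a model of $\Phi$ gives a recurring run.** Let $M_\rho\models\Phi$ and let $H$ be the $c$-class of $\rho$. For $x\in H$ with $x\models\mathsf{hb}$, a *witness* of $x$ is a state $s$ in its $g$-class as required by the outer $\Diamond_g$ of $\Lambda$. Witnesses exist because of $\Box_c(\mathsf{hb}\to\Lambda)$.

*Start.* Let $s$ be a witness of $\rho$. Its $g$-class contains a state of type $\mathsf{in}_f$, so (M2) at $s$ forces $s\models\mathsf{conf}_f$. $Z_1,Z_2$ hold on the whole $g$-class and $Z_3$ holds at $s$ by (M8). So $\kappa(s)=(f,0,0,0)$.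

*Successor.* Let $s$ be a witness of $x\in H$ with $\kappa(s)=(q,\vec n)$ and $s\models\mathsf{out}_\theta$; so $\mathrm{src}\,\theta=q$. $\Lambda$ gives $t\sim_cs$ with $t\models\mathsf{in}\wedge\mu^*\wedge\Diamond_g\mathsf{hb}$, and $t\models\Gamma$ if $q=f$. By Lemma 4(ii), and by Lemma 8 for counter 3 if $q=f$, $\kappa(t)=(q',\vec n')$ is defined and $\kappa(s)\to_\theta\kappa(t)$.

Now use $\Omega$ with the announcement $D_F$, $F=\{(1,n_1'),(2,n_2'),(3,n_3')\}$. It is true at $\rho$, which is of type $\mathsf{hb}$. The states $\rho,x,s,t$ and the $\mathsf{hb}$-state in the $g$-class of $t$ survive, and $t$ has lost all its pointers. So in $M^{D_F}$ the antecedent of $\Omega$ holds at $\rho$ for $q'$. Hence there are $x'\in H$ with $x'\models\mathsf{hb}$ and $y\sim_gx'$ with $y\models\mathsf{in}_{q'}$, such that $x'\models\bigwedge_i\neg\mathrm{PTR}_i$ in $M^{D_F}$.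

Let $s'$ be a witness of $x'$ in $M$. By (M2) and $y$, $s'\models\mathsf{conf}_{q'}$. By (M3), $s'$ has $i$-pointers for each $i$; they are the $i$-pointers of $x'$, and all were deleted. Being of type $\mathsf u_i$, they can only have been deleted because they satisfied $\zeta^i_{n_i'}$ (F2). So $\kappa(s')=(q',\vec n')=\kappa(t)$, and $s'$ is a witness of $x'\in H$: we can repeat the construction.

Iterating gives an infinite run of $\Theta$ from $(f,0,0,0)$. At every state other than $f$ the third counter, a natural number, decreases by $1$. So $f$ is visited infinitely often. Dropping counter 3 gives a recurring run of $\Theta_0$.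

**Step 5: a recurring run gives a model of $\Phi$.** Let the third counter at index $j$ be the distance from $j$ to the next index $\ge j$ with state $f$. It is $0$ at $f$ and decreases by $1$ at each step from a state other than $f$, so we have a run of $\Theta$, with counter 3 equal to $0$ at $f$. Take as segments all $[j+1,b]$ with $q_j=f$ and $b>j+1$ the next index with $q_b=f$; recall $q_{j+1}\neq f$. They are pairwise disjoint and satisfy the conditions of Section 8. Let $L=\omega$. We claim $\mathfrak M_{\mathit{hb}_0}\models\Phi$.

- The unit of $\mathit{hb}_0$ contains $\mathit{in}_0$, of type $\mathsf{in}_f$, which satisfies $Z_1\wedge Z_2$.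
- $\Lambda$ holds at each $\mathit{hb}_j$: use $\mathit{out}_j$ and $\mathit{in}_{j+1}$. Both satisfy $\mu^*$ by Lemma 5, $\mathit{in}_{j+1}\sim_g\mathit{hb}_{j+1}$, and if $q_j=f$, then $j+1$ starts a segment and $\mathit{in}_{j+1}\models\Gamma$ by Lemma 6.
- $\Omega$ holds at $\mathit{hb}_0$: suppose that after a $\{g\}$-announcement true at $\mathit{hb}_0$ the antecedent holds for $q$. The $\mathsf{hb}$-state is some $\mathit{hb}_j$, and the $\mathsf{out}$-state in its unit is $\mathit{out}_j$. The $\mathsf{in}$-state has an $\mathsf{hb}$-state in its $g$-class, so it is not a twin; it is $\mathit{in}_{j+1}$, and $q=q_{j+1}$. Its unit survives as a whole, so $\mathit{hb}_{j+1}\in H$ survives. It satisfies $\Diamond_g\mathsf{in}_q$ and $\bigwedge_i\neg\mathrm{PTR}_i$, as these are properties of the $g$-class. So the consequent holds.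

**Step 6: conclusion.** The map to $\Phi$ is computable, so satisfiability is $\Sigma^1_1$-hard and validity is $\Pi^1_1$-hard. With Section 10 this proves Theorem B. $\blacksquare$

A $\Pi^1_1$-complete set is not arithmetical. If the axioms and the finitary rules of a system are arithmetically definable, then so is its set of theorems, since finite derivations can be coded by numbers. So for $|A|\ge2$ no effective axiom system with finitary rules, nor even one with arithmetically definable axioms and finitary rules, is sound and complete for GAL.
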